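# Operators from $c_0$ into $\ell_1$ and the Bishop–Phelps–Bollobás property

All spaces are real. $S_X$ is the unit sphere of $X$, and $\mathcal L(X,Y)$ is the space of bounded linear operators with the operator norm. $c_0$ carries the supremum norm, and its dual is $\ell_1$: a sequence $f=(f_i)\in\ell_1$ acts by $f(x)=\sum_i f_i\,x(i)$, with norm $\sum_i|f_i|$.

## 1. Functionals on $c_0$: rounding and deleting

An operator $T\in\mathcal L(X,Y)$ *attains its norm* if $\|Tx\|=\|T\|$ for some $x\in S_X$. For functionals on $c_0$ this is easy to read off. If $\sum_i f_iu(i)=\pm\sum_i|f_i|$ with $|u(i)|\le1$, then $|u(i)|=1$ wherever $f_i\ne0$. Since $u(i)\to0$, the sequence $f$ has finite support. Conversely, every finitely supported $f$ attains its norm.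

Suppose now that a norm-one functional $f$ *almost* attains its norm at a given point $x_0$. Can we move both $f$ and $x_0$ a little, so that the new functional attains its norm exactly at the new point?

**Proposition 1.1.** Let $\varepsilon\in(0,1)$ and $\eta=\varepsilon^2/16$. Let $f\in\ell_1$ with $\|f\|=1$ and $x_0\in S_{c_0}$ with $|f(x_0)|>1-\eta$. Then there are $g\in\ell_1$ and $u_0\in S_{c_0}$ with $\|g\|=|g(u_0)|=1$, $\|u_0-x_0\|<\varepsilon$ and $\|g-f\|<\varepsilon$.

**Proof.** Replacing $f$ by $-f$ if necessary, assume $f(x_0)>1-\eta$. Put $\beta=\varepsilon/2$ and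
$$E=\{i:|x_0(i)|\ge1-\beta\},\qquad \sigma_i=\operatorname{sgn}x_0(i)\ (i\in E),\qquad N=\{i\in E: f_i\sigma_i<0\}.$$
The set $E$ is finite because $x_0(i)\to0$. Since $\|f\|\le1$,
$$\sum_i\big(|f_i|-f_ix_0(i)\big)\le 1-f(x_0)<\eta,\tag{1}$$
and every term is nonnegative. Off $E$ the term is at least $|f_i|(1-|x_0(i)|)\ge\beta|f_i|$. On $N$ we have $f_ix_0(i)<0$, so the term is at least $|f_i|$. Hence
$$\sum_{i\notin E}|f_i|\le\frac\eta\beta,\qquad \sum_{i\in N}|f_i|\le\eta.\tag{2}$$
Here $\eta/\beta=\varepsilon/8$ and $\eta\le\varepsilon/16$. Let $h$ be equal to $f$ on $E\setminus N$ and $0$ elsewhere. Then $\|f-h\|\le\frac{3\varepsilon}{16}$ and $\|h\|\ge1-\frac{3\varepsilon}{16}>0$. Put $g=h/\|h\|$, so that $\|g-h\|=1-\|h\|\le\frac{3\varepsilon}{16}$ and $\|g-f\|\le\frac{3\varepsilon}8<\varepsilon$. Let $u_0=\sigma$ on $E$ and $u_0=x_0$ off $E$. Then $\|u_0-x_0\|\le\beta<\varepsilon$. Since $g_i\sigma_i\ge0$ on $E$ and $g=0$ off $E$, we get $g(u_0)=\sum|g_i|=1$, and $E\ne\emptyset$ gives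 $\|u_0\|=1$. $\blacksquare$

The proof makes two moves. It *rounds* the coordinates of $x_0$ that are close to $\pm1$, and it *deletes* from $f$ what lives on the other coordinates. The deletion is cheap because of (2). What changes if $f$ is replaced by an operator with values in $\ell_1$?

## 2. Operators: the property, the answer, and the step that breaks

**Definition.** The pair $(X,Y)$ has the *Bishop–Phelps–Bollobás property for operators* (BPB property) if for every $\varepsilon>0$ there is $\eta(\varepsilon)>0$ such that whenever $T\in\mathcal L(X,Y)$ with $\|T\|=1$ and $x_0\in S_X$ satisfy $\|Tx_0\|>1-\eta(\varepsilon)$, there are $S\in\mathcal L(X,Y)$ with $\|S\|=1$ and $u_0\in S_X$ such that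
$$\|Su_0\|=1,\qquad\|u_0-x_0\|<\varepsilon,\qquad\|S-T\|<\varepsilon .$$
For a single number $\varepsilon>0$, *BPB at level $\varepsilon$* means that some $\eta(\varepsilon)>0$ works for this $\varepsilon$.

For example, Proposition 1.1 says that $(c_0,\mathbb R)$ has the property. (For $\varepsilon\ge1$ use the $\eta$ that belongs to $\varepsilon=\frac12$.) The document "Possible lines of research (Prague, February to April 2024)" asks whether operators from $c_0$ into $\ell_1$ satisfy such a theorem in the real case. The answer is no, and the failure can be located exactly.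

**Theorem 1.** BPB at level $\varepsilon$ fails for $(c_0,\ell_1)$ for every $\varepsilon\in(0,1)$. That is, for all $\varepsilon,\eta_0\in(0,1)$ there are $T\in\mathcal L(c_0,\ell_1)$ and $x_0\in S_{c_0}$ with $\|T\|=1$ and $\|Tx_0\|>1-\eta_0$, such that no $S\in\mathcal L(c_0,\ell_1)$ and $u\in S_{c_0}$ satisfy $\|S\|=\|Su\|=1$, $\|u-x_0\|<\varepsilon$, $\|S-T\|<\varepsilon$. In particular $(c_0,\ell_1)$ does not have the BPB property.

**Theorem 2.** The same holds for $(C_0(L),L_1(\nu))$ whenever $L$ is an infinite locally compact Hausdorff space and $\dim L_1(\nu)=\infty$.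

**Theorem 3.** For $(c_0,\ell_1)$, BPB at level $\varepsilon$ holds for every $\varepsilon>1$, with $\eta=\min\{1/16,(\varepsilon-1)^2/200\}$.

So $1$ is the exact threshold for $(c_0,\ell_1)$; no claim is made at $\varepsilon=1$.

Let us try to copy the proof of Proposition 1.1. Given $T$ and $x_0$ with $\|Tx_0\|>1-\eta$, choose a sign sequence $y\in\{\pm1\}^{\mathbb N}$ with $\langle y,Tx_0\rangle=\|Tx_0\|$ and apply (1) and (2) to $f=T^*y\in\ell_1$. We learn that $T^*y$ has little mass off $E$. To delete the coordinates off $E$ from $T$, however, we need $\|T(I-P_E)\|$ to be small, where $P_E$ is the coordinate projection. This norm involves $T^*z$ for *all* sign sequences $z$, and (2) says nothing about them.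

**Example 2.1.** Let $T:\ell_\infty^2\to\ell_1^2$, $T(t,x)=\frac12(t+x,\,t-x)$. Then $\|T(t,x)\|_1=\frac12(|t+x|+|t-x|)=\max(|t|,|x|)$, so $\|T\|=1$ and $T$ attains its norm at $e_0=(1,0)$. With $y=(1,1)$ we get $T^*y=(1,0)$, which has no mass at all on the second coordinate. With $z=(1,-1)$ we get $T^*z=(0,1)$. Deleting the second coordinate changes $T$ by an operator of norm $1$.

In this example nothing needs to be deleted, since $T$ already attains its norm at $e_0$. The question is whether one can always get by with deleting less. Section 3 shows that rounding still works and that deleting costs at most $\|T(I-P_E)\|\le1$; this gives Theorem 3. Sections 4–7 show that a cost close to $1$ can be unavoidable.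

## 3. Coordinates near $\pm1$: states of a Banach algebra, and Theorem 3

On the coordinates in $E$, the scalar proof removed the entries of the wrong sign. For matrices, removing entries is the wrong operation. Let $U=\frac12\begin{pmatrix}1&1\\1&-1\end{pmatrix}$ be the operator of Example 2.1. It has norm $1$ and attains it at $(1,1)$, since $U(1,1)=(1,0)$. Yet it has a negative entry, and setting that entry to $0$ gives an operator that sends $(1,1)$ to $(1,\frac12)$ and so has norm at least $\frac32$. The following lemma replaces entrywise surgery.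

Let $A$ be a finite-dimensional real unital Banach algebra with $\|1\|=1$. Its *states* are the elements of $\mathcal D=\{\sigma\in A^*:\|\sigma\|=\sigma(1)=1\}$. For $A=\ell_\infty^N$, $\mathcal D$ is the set of probability vectors in $\ell_1^N$. In that case, if $\|\tau\|\le1$ and $\tau(1)\ge1-\eta$ with $\eta<1$, let $p$ and $q$ be the masses of the positive and negative parts $\tau_+,\tau_-$. From $p-q\ge1-\eta$ we get $p>0$, and $\tau_+/p\in\mathcal D$ is at distance $q+(1-p)\le\eta$ from $\tau$.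

**Lemma 3.1.** Let $A$ be a finite-dimensional real unital Banach algebra with $\|1\|=1$, with states $\mathcal D$. If $\tau\in A^*$, $\|\tau\|\le1$ and $\tau(1)\ge1-\eta$, then $\operatorname{dist}(\tau,\mathcal D)\le\sqrt{8\eta}$.

**Proof.** **Separation.** This step turns distance into an inequality at one vector. $\mathcal D$ is convex and compact, and nonempty by Hahn–Banach. If $\tau\in\mathcal D$ there is nothing to prove. Otherwise let $0<\varepsilon'<\operatorname{dist}(\tau,\mathcal D)\le2$. The point $\tau$ lies outside the compact convex set $\mathcal D+\varepsilon'B_{A^*}$. Hence there is $w\in A$ with $\|w\|=1$ and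
$$\tau(w)>\kappa+\varepsilon',\qquad \kappa=\max_{\sigma\in\mathcal D}\sigma(w)\in[-1,1].$$

**The slope of the norm at $1$.** This step shows that
$$\lim_{s\to0^+}\frac{\|1+sw\|-1}{s}=\kappa .\tag{3}$$
For $\sigma\in\mathcal D$ we have $\|1+sw\|\ge\sigma(1+sw)=1+s\sigma(w)$, so the quotient is at least $\kappa$. For the other direction choose $\varphi_s\in A^*$ of norm one with $\varphi_s(1+sw)=\|1+sw\|$. As $\varphi_s(1)\le1$, the quotient is at most $\varphi_s(w)$. Any cluster point $\varphi$ of $\varphi_s$ as $s\to0^+$ has $\|\varphi\|\le1$ and $\varphi(1)=\lim\|1+sw\|=1$, so $\varphi\in\mathcal D$ and $\varphi(w)\le\kappa$. Hence the upper limit of the quotient is at most $\kappa$.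

**From infinitesimal to finite $t$.** This step is the only place where the multiplication is used: it converts (3) into a bound with a universal quadratic error. For $t>0$, $e^{tw/N}=1+\frac tNw+O(N^{-2})$, so by (3)
$$\|e^{tw}\|\le\|e^{tw/N}\|^N\le\Big(1+\frac{t\kappa}N+o\big(\tfrac1N\big)\Big)^N\longrightarrow e^{t\kappa}.$$
Let $0<t\le1$. Then $\|e^{tw}-1-tw\|\le\sum_{j\ge2}t^j/j!=e^t-1-t$. Since $|\kappa|\le1$, also $e^{t\kappa}\le1+t\kappa+(e^t-1-t)$. Finally $e^t-1-t\le t^2(e-2)\le t^2$. Therefore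
$$\|1+tw\|\le e^{t\kappa}+(e^t-1-t)\le1+t\kappa+2t^2 .\tag{4}$$

**Conclusion.** Since $\|\tau\|\le1$, $\|1+tw\|\ge\tau(1+tw)>1-\eta+t\kappa+t\varepsilon'$. Comparing with (4), $t\varepsilon'-2t^2<\eta$. The choice $t=\varepsilon'/4\le\frac12$ gives $\varepsilon'^2/8<\eta$. Let $\varepsilon'\uparrow\operatorname{dist}(\tau,\mathcal D)$. $\blacksquare$

To apply this to operators we need an algebra whose dual is $\mathcal L(\ell_\infty^E,\ell_1^m)$ for a finite set $E$. Let $A=\ell_\infty^E\hat\otimes_\pi\ell_\infty^m$: the functions on $E\times\{1,\dots,m\}$, where $x\otimes z$ is the function $(i,l)\mapsto x_iz_l$, with the projective norm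
$$\|w\|_\pi=\inf\Big\{\sum_j\|x_j\|\,\|z_j\|:\ w=\sum_jx_j\otimes z_j\Big\}$$
and pointwise multiplication. (If $|E|=1$ this is just $\ell_\infty^m$.)

* *Dual.* Linear functionals $\tau$ on $A$ correspond to operators $U$ by $\tau(x\otimes z)=\langle z,Ux\rangle$. From $|\tau(\sum x_j\otimes z_j)|\le\|U\|\sum\|x_j\|\|z_j\|$ we get $\|\tau\|\le\|U\|$, and $\|x\otimes z\|_\pi\le\|x\|\|z\|$ gives $\|U\|\le\|\tau\|$. So $A^*=\mathcal L(\ell_\infty^E,\ell_1^m)$ isometrically; in particular $\|w\|_\pi=0$ only for $w=0$.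
* *Algebra.* Since $(x\otimes z)(x'\otimes z')=xx'\otimes zz'$, multiplying two representations and taking infima gives $\|ww'\|_\pi\le\|w\|_\pi\|w'\|_\pi$.
* *Unit.* $\|1\otimes1\|_\pi\le1$, and $1=1\cdot1$ gives $\|1\|_\pi\le\|1\|_\pi^2$, so $\|1\|_\pi=1$.

**Proposition 3.2.** Let $0<\beta<1$, $0<\eta<\beta/5$, $T\in\mathcal L(c_0,\ell_1)$, $\|T\|=1$, $x_0\in S_{c_0}$ and $\|Tx_0\|>1-\eta$. Let $E=\{i:|x_0(i)|\ge1-\beta\}$ (a finite set) and let $P_E$ be the coordinate projection. Then there are $S=SP_E$ and $u_0\in S_{c_0}$ with $\|S\|=\|Su_0\|=1$, $\|u_0-x_0\|\le\beta$ and $\|S-TP_E\|\le8\sqrt{\eta/\beta}$.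

**Proof.** **Rounding.** This step shows that $T$ almost attains its norm at a sign vector on $E$. Choose $y\in\{\pm1\}^{\mathbb N}$ with $\langle y,Tx_0\rangle=\|Tx_0\|$, let $f=T^*y$, so $\|f\|_1\le1$, and define $\sigma,N$ as in Section 1. The derivation of (1) and (2) used only $\|f\|\le1$ and $f(x_0)>1-\eta$, so (2) holds. Also $\sum|f_i|\ge f(x_0)>1-\eta$. Extending $\sigma$ by $0$ off $E$,
$$\langle y,T\sigma\rangle=\sum_{i\in E}f_i\sigma_i=\sum_{i\in E}|f_i|-2\sum_{i\in N}|f_i|\ge1-\eta-\frac\eta\beta-2\eta\ge1-\frac{4\eta}\beta>0 .$$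
In particular $E\ne\emptyset$.

**Truncating the range.** This step makes everything finite-dimensional. Let $T_E=T|_{\ell_\infty^E}$ and let $Q_m$ be the projection of $\ell_1$ onto its first $m$ coordinates. Since $\|T_E-Q_mT_E\|\le\sum_{i\in E}\|(I-Q_m)Te_i\|\to0$, we may fix $m$ with $\|T_E-Q_mT_E\|\le\eta/\beta$. Let $T_1=Q_mT_E\in\mathcal L(\ell_\infty^E,\ell_1^m)$. Then $\|T_1\|\le1$ and $\langle y,T_1\sigma\rangle\ge1-5\eta/\beta$.

**Applying the lemma.** Let $\tau\in A^*$ be given by $\tau(x\otimes z)=\langle yz,T_1(\sigma x)\rangle$, with pointwise products. Multiplication by signs is isometric on $\ell_\infty^E$ and on $\ell_\infty^m$, so $\|\tau\|=\|T_1\|\le1$, and $\tau(1)=\langle y,T_1\sigma\rangle\ge1-5\eta/\beta$. By Lemma 3.1 and compactness of $\mathcal D$ there is a state within $\sqrt{40\eta/\beta}$ of $\tau$. Undoing the sign changes gives $S_1\in\mathcal L(\ell_\infty^E,\ell_1^m)$ with $\|S_1\|=\langle y,S_1\sigma\rangle=1$ and $\|S_1-T_1\|\le\sqrt{40\eta/\beta}$.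

**Assembling.** Put $S=S_1P_E$, with $\ell_1^m\subset\ell_1$, and let $u_0=\sigma$ on $E$, $u_0=x_0$ off $E$. Then $\|u_0\|=1$, $\|u_0-x_0\|\le\beta$, and $1\ge\|Su_0\|=\|S_1\sigma\|\ge\langle y,S_1\sigma\rangle=1$. Finally $\|S-TP_E\|=\|S_1-T_E\|\le\sqrt{40\eta/\beta}+\eta/\beta\le8\sqrt{\eta/\beta}$, because $\eta/\beta<\frac15$ gives $\eta/\beta\le\frac12\sqrt{\eta/\beta}$, and $\sqrt{40}<7$. $\blacksquare$

**Proof of Theorem 3.** Let $\varepsilon>1$, $\beta=\frac12$ and $\eta=\min\{\frac1{16},\frac{(\varepsilon-1)^2}{200}\}<\frac\beta5$. If $\|T\|=1$ and $\|Tx_0\|>1-\eta$, Proposition 3.2 gives $S,u_0$ with $\|u_0-x_0\|\le\frac12<\varepsilon$ and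
$$\|S-T\|\le\|S-TP_E\|+\|T(I-P_E)\|\le8\sqrt{2\eta}+1\le0.8(\varepsilon-1)+1<\varepsilon.\qquad\blacksquare$$

**Remark 3.3.** If $x_0\in\{\pm1\}^n$, $T\in\mathcal L(\ell_\infty^n,\ell_1)$, $\|T\|=1$ and $\|Tx_0\|>1-\eta$, then there is $S$ of norm $1$ attaining its norm *at $x_0$ itself* with $\|S-T\|\le8\sqrt\eta$, uniformly in $n$. For $\eta\ge\frac1{16}$ we have $8\sqrt\eta\ge2$, and any norm-one $S$ with $\|Sx_0\|=1$ will do, for instance $x\mapsto x(1)e_1$. For $\eta<\frac1{16}$ take $E=\{1,\dots,n\}$ and $\sigma=x_0$ in the proof above. No rounding is needed, since $\langle y,Tx_0\rangle>1-\eta$ directly. Truncating with error at most $\eta$ gives $\tau(1)\ge1-2\eta$, so $\|S-T\|\le\sqrt{16\eta}+\eta\le8\sqrt\eta$. So the failure in Theorem 1 comes only from the coordinates where $|x_0(i)|$ stays away from $1$.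

## 4. Small coordinates of a norm-attaining point: a rigidity inequality

We therefore look for a counterexample at the point with the fewest coordinates near $\pm1$. Index the coordinates of $c_0$ by $0,1,2,\dots$ and take $x_0=e_0$. What must an operator $S$ look like that attains its norm near $e_0$?

**Lemma 4.1.** Let $0<\varepsilon<1$, $S\in\mathcal L(c_0,\ell_1)$ and $u\in S_{c_0}$ with $\|S\|=\|Su\|=1$ and $|u(i)|\le\varepsilon$ for $1\le i\le n$. Put $s_i=Se_i$. Then
$$(1-\varepsilon)\sum_{i=1}^n|s_i(l)|\le|(Su)(l)|\quad\text{for all }l,\qquad\text{hence}\qquad \sum_{i=1}^n\|s_i\|_1\le\frac1{1-\varepsilon}.\tag{5}$$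

**Proof.** Let $\theta\in\{\pm1\}^n$ and $b=(1-\varepsilon)\sum_{i=1}^n\theta_ie_i$. Then $\|u\pm b\|\le1$, so, using $|\alpha+\gamma|+|\alpha-\gamma|=2\max(|\alpha|,|\gamma|)$,
$$2\ge\|Su+Sb\|+\|Su-Sb\|=2\sum_l\max\big(|(Su)(l)|,|(Sb)(l)|\big)\ge2\sum_l|(Su)(l)|=2 .$$
Equality holds throughout, so $|(Sb)(l)|\le|(Su)(l)|$ for every $l$ and every $\theta$. For a given $l$ choose $\theta$ with $\theta_is_i(l)=|s_i(l)|$. Then $(Sb)(l)=(1-\varepsilon)\sum_i|s_i(l)|$, which gives the first inequality. Sum over $l$ for the second. $\blacksquare$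

In Example 2.1 with $u=e_0$, the inequality $|s_1(l)|\le|s_0(l)|$ reads $\frac12\le\frac12$.

So exact attainment forces the *sum of the norms of the columns* $s_1,\dots,s_n$ to be bounded, whereas $\|S\|\le1$ alone does not. We look for a $T$ that almost attains its norm at $e_0$ and whose columns $1,\dots,n$ stay far from all matrices with (5). Work with functions on a finite probability space $(\Omega,\mu)$, since $L_1(\Omega,\mu)$ embeds isometrically in $\ell_1$. Let
$$T_0(t,x)=t+Rx,\qquad t\in\mathbb R,\ x\in\ell_\infty^n,$$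
with $T_0e_0$ the constant $1$ and $R:\ell_\infty^n\to L_1(\Omega,\mu)$ to be found. There are two requirements.

*Requirement (a): $\|T_0\|\le1+\eta$.* Let $\Omega=\{-1,1\}^d$ with uniform $\mu$ and expectation $\mathbb E$. Suppose every $g=Rx$ is odd: $g(-y)=-g(y)$. Then $\mathbb E|1+g|=\mathbb E|1-g|$, and so
$$\|1+g\|_1=\tfrac12\mathbb E\big(|1+g|+|1-g|\big)=\mathbb E\max(1,|g|)=1+\mathbb E(|g|-1)_+ .\tag{6}$$
Thus (a) says that each single function $Rx$, $\|x\|_\infty\le1$, is bounded by $1$ up to a small excess. The exceptional set may depend on $x$. By contrast, for any operator with $|Rx|\le1$ *everywhere* for all $\|x\|_\infty\le1$, the columns $r_i$ satisfy $\sum_i|r_i|\le1$ pointwise (choose the signs of $x$).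

*Requirement (b): $R$ is far from every $U$ with $\sum_i\|Ue_i\|_1\le\frac1{1-\varepsilon}$.* We certify this with a functional
$$\Lambda(U)=\sum_{i=1}^n\int q_i\,(Ue_i)\,d\mu\quad\text{with}\quad|\Lambda(U)|\le\|U\|,\quad |q_i|\le M .$$
For $U$ as in (b), $|\Lambda(U)|\le\frac M{1-\varepsilon}$, hence $\|R-U\|\ge\Lambda(R)-\frac M{1-\varepsilon}$. We need $M$ small and $\Lambda(R)$ larger than $\varepsilon$, so almost $1$ when $\varepsilon$ is close to $1$.

## 5. Two candidates that fail: Rademacher sums and the noise kernel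

**Rademacher sums.** Let $d=n$ and $Rx(y)=\lambda n^{-1/2}\sum_{i=1}^nx_iy_i$. These functions are odd, and $\mathbb E|Rx|\le\lambda(\frac1n\sum x_i^2)^{1/2}\le\lambda$. By (6) and convexity in $t$, $\|T_0\|=1+\sup_x\mathbb E(|Rx|-1)_+\in[1,1+\lambda]$. Let $T=T_0/\|T_0\|$.

* If $\lambda<\varepsilon/2$, let $S(t,x)=t$. It attains its norm at $e_0$, and $\|S-T\|\le\|R\|+(\|T_0\|-1)\le2\lambda<\varepsilon$.
* If $\lambda\ge\varepsilon/2$, take $x=(1,\dots,1)$. By the central limit theorem (second moments are bounded), $\mathbb E\big(\frac\varepsilon2\big|n^{-1/2}\sum y_i\big|-1\big)_+$ tends to $\mathbb E(\frac\varepsilon2|G|-1)_+>0$ with $G$ standard Gaussian. So for large $n$, $\|Te_0\|=1/\|T_0\|$ stays below a number less than $1$ that depends only on $\varepsilon$.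

So large $n$ gives no counterexample for small $\eta_0$. The obstruction is the Gaussian tail of the single function $Rx$: it has to be pushed below $1$, and then $\|R\|$ is small.

**The noise kernel.** To have $|Rx|\le1$ and yet a large $\Lambda(R)$, average instead. For $W\subset\{1,\dots,d\}$ let $\chi_W(y)=\prod_{r\in W}y_r$ (the Walsh functions, an orthonormal basis of $L_2(\Omega,\mu)$; for $d=1$ they are $1$ and $y_1$) and $\hat z(W)=\mathbb E[z\chi_W]$. For $0<\delta<1$ set
$$k_\delta(\xi,y)=\prod_{r=1}^d(1+\delta\xi_ry_r)=\sum_W\delta^{|W|}\chi_W(\xi)\chi_W(y),\qquad K_\delta z(\xi)=\mathbb E_y[z(y)k_\delta(\xi,y)]=\sum_W\delta^{|W|}\hat z(W)\chi_W(\xi).$$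
The kernel is nonnegative and symmetric, with mean $1$ in each variable. (For $d=1$, $K_\delta(a+by_1)=a+\delta by_1$.) Index the columns by all $\xi\in\Omega$, $n=2^d$, and put
$$Rx(y)=2^{-d}\sum_\xi x_\xi\sum_{|W|\text{ odd}}\delta^{|W|}\chi_W(\xi)\chi_W(y).$$
This is $K_\delta$ applied to the odd part of $x$, so $|Rx|\le1$ everywhere and $\|T_0\|=1$. The sign vectors $a_r=(\xi_r)_{\xi}$ satisfy $Ra_r=\delta y_r$, so the functional
$$\Lambda(U)=\frac1d\sum_{r=1}^d\int y_r\,(Ua_r)(y)\,d\mu=\sum_\xi\int q_\xi\,(Ue_\xi)\,d\mu,\qquad q_\xi(y)=\frac1d\sum_{r=1}^d\xi_ry_r,$$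
has $|\Lambda(U)|\le\|U\|$ and $\Lambda(R)=\delta$, as close to $1$ as we like. For fixed $\xi$, $q_\xi(y)$ is small for most $y$. All of this is what we want, except for two facts.

* The functions $q_\xi$ are not small *simultaneously*: for every $y$, the point $\xi=y$ gives $q_\xi(y)=1$.
* The columns are $r_\xi(y)=2^{-d}\cdot\frac12\big(k_\delta(\xi,y)-k_\delta(\xi,-y)\big)$. As $k_\delta\ge0$, $\sum_\xi\|r_\xi\|_1\le1$, so (5) is not violated. Indeed $T_0$ attains its norm at $e_0$, and $S=T_0$ is allowed.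

Positivity of the kernel gives the contraction, and the same positivity bounds the sum of the column norms.

**The way out.** Two changes repair this together. First, keep only $n$ points $\xi_1,\dots,\xi_n$, with $n$ polynomial in $d$: then a union bound makes all the $q_i$ small outside a small set of $y$. Second, so that so few points are enough, cut the kernel off at a fixed degree $k$. The truncated kernel is no longer positive, but by duality requirement (a) needs only the following: for $|z|\le1$, the average of $|p_z|$ over the sample is at most $\mathbb E|z|+\eta$, where $p_z$ is the truncation of $K_\delta z$. Truncation costs little because of the factors $\delta^{|W|}$. The functions $p_z$ lie in a space of dimension polynomial in $d$, so a random sample of polynomial size handles all of them at once.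

## 6. A truncated noise kernel on polynomially many points

Fix $\varepsilon,\eta_0\in(0,1)$ and put
$$\delta=\frac{1+\varepsilon}2,\qquad M=\frac{(1-\varepsilon)^2}8,\qquad\eta=\min\Big\{\frac{\eta_0}4,\frac{1-\varepsilon}{16}\Big\}.$$
Choose an odd $k$ with $\delta^{k+2}\le\eta/2$. For $d\in\mathbb N$ let $\mathcal O$ be the family of all $W\subset\{1,\dots,d\}$ with $|W|$ odd and $|W|\le k$, and put $D=|\mathcal O|$, $n=\lceil16D/\eta^2\rceil$. Since $D\le\sum_{j\le k}\binom dj\le(k+1)d^k$ and $k$ is already fixed, $n$ is bounded by a polynomial in $d$. So we can fix $d\ge1$ with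
$$2n\,e^{-M^2d/2}\le\eta .\tag{7}$$
For $z:\Omega\to\mathbb R$ let $p_z(\xi)=\sum_{W\in\mathcal O}\delta^{|W|}\hat z(W)\chi_W(\xi)$.

**Step 1. The truncated averages barely increase the $L_1$-norm.** *If $|z|\le1$, then $\mathbb E|p_z|\le\mathbb E|z|+\eta/2$.*

Let $z^o(y)=\frac12(z(y)-z(-y))$. Since $\chi_W(-y)=(-1)^{|W|}\chi_W(y)$, $\widehat{z^o}(W)=\hat z(W)$ for $|W|$ odd and $0$ for $|W|$ even. Also $\mathbb E|z^o|\le\mathbb E|z|$. As $k_\delta\ge0$ has mean $1$ in $\xi$,
$$\mathbb E|K_\delta z^o|\le\mathbb E_y\big[|z^o(y)|\,\mathbb E_\xi k_\delta(\xi,y)\big]=\mathbb E|z^o|\le\mathbb E|z| .$$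
The difference $K_\delta z^o-p_z$ is $\sum\delta^{|W|}\hat z(W)\chi_W$ over odd $|W|>k$, that is, over odd $|W|\ge k+2$. By Parseval its $L_2$-norm, hence its $L_1$-norm, is at most $\delta^{k+2}\|z\|_2\le\eta/2$.

**Step 2. A sample that works for all low-degree functions at once.** Let $\mathcal P=\big\{\sum_{W\in\mathcal O}c_W\chi_W:\sum c_W^2\le1\big\}$. *There are $\xi_1,\dots,\xi_n\in\Omega$ (repetitions allowed) with*
$$\frac1n\sum_{i=1}^n|p(\xi_i)|\le\mathbb E|p|+\frac\eta2\qquad\text{for all }p\in\mathcal P.\tag{8}$$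

*Contraction.* This removes absolute values. For a bounded set $\Theta\subset\mathbb R^n$ and independent uniform signs $\epsilon_i$,
$$\mathbb E\sup_{t\in\Theta}\sum_i\epsilon_i|t_i|\le\mathbb E\sup_{t\in\Theta}\sum_i\epsilon_it_i .\tag{9}$$
We replace $|t_i|$ by $t_i$ one coordinate at a time. Fix the other signs, let $b=t_i$, and let $a$ be the sum of the other terms. Averaging over $\epsilon_i$, we see that it suffices to prove, for bounded $\Theta'\subset\mathbb R^2$,
$$\sup_{\Theta'}(a+|b|)+\sup_{\Theta'}(a-|b|)\le\sup_{\Theta'}(a+b)+\sup_{\Theta'}(a-b).$$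
For $(a,b),(a',b')\in\Theta'$ we have $a+|b|+a'-|b'|\le a+a'+|b-b'|$. This equals $(a+b)+(a'-b')$ if $b\ge b'$ and $(a'+b')+(a-b)$ otherwise. In both cases it is at most the right side.

*Symmetrization.* Let $\xi_i,\xi_i'$ ($1\le i\le n$) be independent and uniform on $\Omega$, independent of the signs $\epsilon_i$. For fixed $\xi_i$, $\mathbb E|p|$ is the expectation of $\frac1n\sum|p(\xi_i')|$, and a supremum of expectations is at most the expectation of the supremum. Exchanging $\xi_i$ with $\xi_i'$ does not change the joint law, so signs may be inserted: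
$$\mathbb E\sup_{p\in\mathcal P}\Big[\frac1n\sum_i|p(\xi_i)|-\mathbb E|p|\Big]\le\mathbb E\sup_{p\in\mathcal P}\frac1n\sum_i\epsilon_i\big(|p(\xi_i)|-|p(\xi_i')|\big)\le\frac2n\,\mathbb E\sup_{p\in\mathcal P}\sum_i\epsilon_i|p(\xi_i)| .$$
By (9), applied for fixed $\xi_i$ to $\Theta=\{(p(\xi_i))_i:p\in\mathcal P\}$, this is at most $\frac2n\mathbb E\sup_p\sum_i\epsilon_ip(\xi_i)$. By Cauchy–Schwarz in the coefficients $c_W$, and then Jensen,
$$\frac2n\,\mathbb E\sup_{p\in\mathcal P}\sum_i\epsilon_ip(\xi_i)=\frac2n\,\mathbb E\Big(\sum_{W\in\mathcal O}\Big(\sum_i\epsilon_i\chi_W(\xi_i)\Big)^2\Big)^{1/2}\le\frac2n\sqrt{nD}=2\sqrt{D/n}\le\frac\eta2,$$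
because $\mathbb E(\sum_i\epsilon_i\chi_W(\xi_i))^2=n$ for each $W$, and $n\ge16D/\eta^2$. So some choice of $\xi_1,\dots,\xi_n$ satisfies (8). Fix it.

**Step 3. The operator $R$ meets requirement (a).** Define $R:\ell_\infty^n\to L_1(\Omega,\mu)$ by
$$Rx(y)=\frac1n\sum_{i=1}^nx_i\sum_{W\in\mathcal O}\delta^{|W|}\chi_W(\xi_i)\chi_W(y).$$
Let $\|x\|_\infty\le1$ and $|z|\le1$. By Parseval $\sum_W\delta^{2|W|}\hat z(W)^2\le1$, so $p_z\in\mathcal P$. By (8) and Step 1,
$$\mathbb E[z\,Rx]=\frac1n\sum_ix_ip_z(\xi_i)\le\frac1n\sum_i|p_z(\xi_i)|\le\mathbb E|p_z|+\frac\eta2\le\mathbb E|z|+\eta .$$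
With $z=\operatorname{sgn}(Rx)1_{\{|Rx|>1\}}$ we have $\mathbb E[zRx]-\mathbb E|z|=\mathbb E(|Rx|-1)_+$, so
$$\mathbb E(|Rx|-1)_+\le\eta\qquad(\|x\|_\infty\le1).\tag{10}$$
All $W\in\mathcal O$ have odd size, so $Rx$ is odd, and (6) gives
$$\|1+Rx\|_1\le1+\eta\qquad(\|x\|_\infty\le1).\tag{11}$$

## 7. The operator $T$ and the proof of Theorem 1

**Step 4. Discarding a small set and defining $T$.** Here we make all the functions $q_i$ small simultaneously. Let $q_i(y)=\frac1d\sum_{r=1}^d\xi_i(r)y_r$, $B=\{y:\max_i|q_i(y)|>M\}$ and $J=\Omega\setminus B$. For fixed $i$ the variables $\xi_i(r)y_r$ are independent uniform signs under $\mu$, so Hoeffding's inequality gives $\mu(|q_i|>M)\le2e^{-M^2d/2}$. (Indeed $\mathbb E\,e^{sdq_i}=(\cosh s)^d\le e^{s^2d/2}$; take $s=M$ in Markov's inequality, for $q_i$ and $-q_i$.) By the union bound and (7), $\mu(B)\le\eta$. Define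
$$T_0:\ell_\infty^{n+1}\to L_1(J,\mu),\qquad T_0(t,x)=(t+Rx)|_J .$$
For $\|x\|_\infty\le1$ the function $t\mapsto\|t+Rx\|_1$ is convex, so on $[-1,1]$ it is at most its larger value at $t=\pm1$. By (11) for $x$ and $-x$, $\|T_0\|\le1+\eta$. With $e_0=(1,0,\dots,0)$, $\|T_0e_0\|=\mu(J)\ge1-\eta$. Let $T_1=T_0/\|T_0\|$. Then $\|T_1\|=1$ and
$$\|T_1e_0\|\ge\frac{1-\eta}{1+\eta}\ge1-2\eta>1-\eta_0 .$$
Let $\pi:c_0\to\ell_\infty^{n+1}$ be the projection onto coordinates $0,\dots,n$. Choose distinct indices $l_y$ ($y\in J$) of $\ell_1$ and let $\iota:L_1(J,\mu)\to\ell_1$ be the isometric embedding $\iota(g)(l_y)=\mu(\{y\})g(y)$, zero at all other indices. Put $T=\iota T_1\pi$ and $x_0=e_0\in S_{c_0}$. Then $\|T\|=1$ and $\|Tx_0\|>1-\eta_0$.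

**Step 5. The certificate is large on $T$.** For $U:\ell_\infty^n\to L_1(J,\mu)$ with $u_i=Ue_i$, and $a_r=(\xi_i(r))_{i=1}^n\in\{\pm1\}^n$, set
$$\Lambda(U)=\frac1d\sum_{r=1}^d\int_Jy_r\,(Ua_r)(y)\,d\mu=\sum_{i=1}^n\int_Jq_iu_i\,d\mu .$$
The two expressions agree because $Ua_r=\sum_i\xi_i(r)u_i$. Since $|y_r|=1$ and $\|a_r\|_\infty=1$, $|\Lambda(U)|\le\|U\|$. Let $V=R(\cdot)|_J/\|T_0\|$, the restriction of $T_1$ to coordinates $1,\dots,n$. As $\{r\}\in\mathcal O$, orthogonality gives $\mathbb E[y_rRa_r]=\frac1n\sum_i\xi_i(r)\,\delta\,\xi_i(r)=\delta$. By (10), $\int_B|Ra_r|\,d\mu\le\mu(B)+\mathbb E(|Ra_r|-1)_+\le2\eta$. So $\int_Jy_rRa_r\,d\mu\ge\delta-2\eta>0$ for every $r$, and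
$$\Lambda(V)\ge\frac{\delta-2\eta}{1+\eta}\ge\delta-3\eta ,\tag{12}$$
where the last inequality holds because $(\delta-3\eta)(1+\eta)\le\delta-3\eta+\delta\eta\le\delta-2\eta$.

**Step 6. The certificate is small on every admissible $S$.** Suppose $S\in\mathcal L(c_0,\ell_1)$ and $u\in S_{c_0}$ satisfy $\|S\|=\|Su\|=1$, $\|u-e_0\|<\varepsilon$ and $\|S-T\|<\varepsilon$. Put $s_i=Se_i$. For $1\le i\le n$ we have $|u(i)|\le\|u-e_0\|<\varepsilon$, so Lemma 4.1 applies and (5) holds. Let
$$U:\ell_\infty^n\to L_1(J,\mu),\qquad Ux(y)=\mu(\{y\})^{-1}\sum_{i=1}^nx_is_i(l_y).$$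
That is, restrict $S$ to coordinates $1,\dots,n$, restrict the image to the indices $l_y$, and identify it with a function on $J$. Doing the same to $T$ gives $V$, so $\|U-V\|\le\|S-T\|<\varepsilon$. Since $|q_i|\le M$ on $J$, (5) gives
$$|\Lambda(U)|=\Big|\sum_i\sum_{y\in J}q_i(y)s_i(l_y)\Big|\le M\sum_i\sum_{y\in J}|s_i(l_y)|\le\frac M{1-\varepsilon}=\frac{1-\varepsilon}8 .$$
With (12),
$$\delta-3\eta\le\Lambda(V)\le\|V-U\|+|\Lambda(U)|<\varepsilon+\frac{2(1-\varepsilon)}{16}.$$
But $\delta=\varepsilon+\frac{1-\varepsilon}2$ and $3\eta\le\frac{3(1-\varepsilon)}{16}$, so $\delta-3\eta\ge\varepsilon+\frac{5(1-\varepsilon)}{16}$. This is a contradiction, and Theorem 1 is proved. $\blacksquare$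

## 8. From $(c_0,\ell_1)$ to $(C_0(L),L_1(\nu))$

For Theorem 2 we transplant $T_1$, using bumps in place of unit vectors and indicators of disjoint sets in place of the indices $l_y$. The supply of disjoint sets comes from the following fact.

**Lemma 8.1.** If no $m+1$ pairwise disjoint measurable sets have positive finite $\nu$-measure, then $\dim L_1(\nu)\le m$. So if $\dim L_1(\nu)=\infty$, there are arbitrarily many disjoint sets $A$ with $0<\nu(A)<\infty$. If $\dim L_1(\nu)=m<\infty$, then $L_1(\nu)$ is isometric to $\ell_1^m$.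

**Proof.** Let $A_1,\dots,A_j$ be disjoint sets of positive finite measure with $j$ maximal; $j\le m$. By maximality no $A_i$ splits into two subsets of positive measure, and every set of finite measure outside $\bigcup A_i$ is null. Let $f\in L_1(\nu)$. The sets $\{|f|>1/h\}\setminus\bigcup A_i$, $h\in\mathbb N$, have finite measure, hence are null, so $f=0$ a.e. off $\bigcup A_i$. On each $A_i$, for every $c$ one of $\{f\le c\}\cap A_i$, $\{f>c\}\cap A_i$ is null, so $f$ is a.e. constant there. Thus $L_1(\nu)$ is spanned by $1_{A_1},\dots,1_{A_j}$, with norm $\|\sum c_i1_{A_i}\|=\sum|c_i|\nu(A_i)$, so it is isometric to $\ell_1^j$ and $\dim L_1(\nu)=j\le m$. If $\dim L_1(\nu)=m<\infty$, disjoint sets of positive finite measure have linearly independent indicators, so a maximal number $j$ exists, and $j=m$. $\blacksquare$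

**Proof of Theorem 2.** Fix $\varepsilon,\eta_0\in(0,1)$ and keep everything from Sections 6 and 7 up to the construction of $T_1$, together with $V$, $\Lambda$ and (12).

**Construction.** Choose distinct points $t_0,\dots,t_n\in L$ with pairwise disjoint open neighborhoods $G_i$ and, by Urysohn's lemma, $f_i\in C_c(L)$ with $0\le f_i\le1$, $f_i(t_i)=1$ and $\operatorname{supp}f_i\subset G_i$. Choose disjoint measurable sets $A_y$ ($y\in J$) with $0<\nu(A_y)<\infty$ (Lemma 8.1). Put
$$Tf=\iota T_1\big(f(t_0),\dots,f(t_n)\big),\qquad\iota g=\sum_{y\in J}g(y)\,\mu(\{y\})\,\nu(A_y)^{-1}1_{A_y},\qquad x_0=f_0 .$$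
Here $\iota:L_1(J,\mu)\to L_1(\nu)$ is isometric. Since $\|\sum x_if_i\|=\max|x_i|$ and $f_i(t_j)=0$ for $i\ne j$, the map $f\mapsto(f(t_i))_i$ sends the unit ball of $C_0(L)$ onto that of $\ell_\infty^{n+1}$. So $\|T\|=1$, and $\|Tf_0\|=\|T_1e_0\|>1-\eta_0$.

**Rigidity.** Suppose $\|S\|=\|Su\|=1$, $\|u\|=1$, $\|u-f_0\|<\varepsilon$ and $\|S-T\|<\varepsilon$. Put $s_i=Sf_i$. On $G_i$ with $i\ge1$ we have $f_0=0$, so $|u|<\varepsilon$ there. Hence for every $\theta\in\{\pm1\}^n$ the function $b_\theta=(1-\varepsilon)\sum_{i=1}^n\theta_if_i$ satisfies $\|u\pm b_\theta\|\le1$. As in Lemma 4.1,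
$$2\ge\|Su+Sb_\theta\|+\|Su-Sb_\theta\|=2\int\max(|Su|,|Sb_\theta|)\,d\nu\ge2\int|Su|\,d\nu=2,$$
so $|Sb_\theta|\le|Su|$ $\nu$-a.e. Only $2^n$ choices of $\theta$ occur, so outside one null set this holds for all $\theta$. Choosing $\theta$ pointwise gives $(1-\varepsilon)\sum_{i=1}^n|s_i|\le|Su|$ $\nu$-a.e.

**Certificate.** For $U':\ell_\infty^n\to L_1(\nu)$ put $\hat\Lambda(U')=\frac1d\sum_{r=1}^d\int\rho_r\,U'a_r\,d\nu$ with $\rho_r=\sum_{y\in J}y_r1_{A_y}$. Since $|\rho_r|\le1$, $|\hat\Lambda(U')|\le\|U'\|$. Moreover $\int\rho_r\,\iota g\,d\nu=\sum_{y\in J}y_rg(y)\mu(\{y\})$, so $\hat\Lambda(\iota V)=\Lambda(V)\ge\delta-3\eta$ by (12). Let $Ux=S(\sum_{i\ge1}x_if_i)$. As $T(\sum_{i\ge1}x_if_i)=\iota T_1(0,x)=\iota Vx$ and $\|\sum_{i\ge1}x_if_i\|=\|x\|_\infty$, we get $\|U-\iota V\|\le\|S-T\|<\varepsilon$. Finally $\frac1d\sum_r\rho_r\xi_i(r)=\sum_{y\in J}q_i(y)1_{A_y}$ has absolute value at most $M$, so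
$$|\hat\Lambda(U)|=\Big|\sum_i\int\sum_{y\in J}q_i(y)1_{A_y}s_i\,d\nu\Big|\le M\int\sum_i|s_i|\,d\nu\le\frac M{1-\varepsilon}=\frac{1-\varepsilon}8 .$$
Hence $\delta-3\eta\le\hat\Lambda(\iota V)<\varepsilon+\frac{1-\varepsilon}8$, the contradiction of Step 6. $\blacksquare$

Together with two published results, which we quote without proof, this gives a classification.

**Corollary 8.2.** Let $L\ne\emptyset$ be locally compact Hausdorff and let $\nu$ be a positive measure with $L_1(\nu)\ne\{0\}$. In the real case $(C_0(L),L_1(\nu))$ has the BPB property if and only if $L$ is finite or $\dim L_1(\nu)<\infty$.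

**Proof.** If $L$ is infinite and $\dim L_1(\nu)=\infty$, the property fails by Theorem 2. This is the "only if" part.

If $\dim L_1(\nu)=m<\infty$, then $L_1(\nu)\cong\ell_1^m$ by Lemma 8.1. This space is finite-dimensional and polyhedral (its unit ball is a polytope), so it has Lindenstrauss' property $\beta$. By Acosta–Aron–García–Maestre (J. Funct. Anal. 254 (2008)), $(X,Y)$ has the BPB property for every $X$ when $Y$ has property $\beta$.

If $L$ is finite, then $C_0(L)=\ell_\infty^n$ with $n=|L|$, and by Acosta–Dávila (J. Funct. Anal. 279 (2020)) the pair $(\ell_\infty^n,L_1(\nu))$ has the BPB property. $\blacksquare$
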